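# Continuum many covers of the variety $\mathrm A_3$ of relation algebras

## Relation algebras, simplicity, and the four-element algebra $\mathbf M$

**Definition (relation algebra).** A relation algebra is a Boolean algebra $(A,+,\cdot,-,0,1)$ with a binary operation $;$ (composition), a unary operation $\breve{\ }$ (converse) and a constant $1'$ (identity) such that
$$(x;y);z=x;(y;z),\quad x;1'=x,\quad (x+y);z=x;z+y;z,$$
$$\breve{\breve x}=x,\quad (x+y)\breve{\ }=\breve x+\breve y,\quad (x;y)\breve{\ }=\breve y;\breve x,\quad \breve x;-(x;y)\le -y .$$
The element $0'=-1'$ is called the diversity element. All axioms are equations, so relation algebras form a variety, $\mathsf{RA}$. A *nonassociative* relation algebra satisfies all these axioms except possibly associativity of $;$.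

*Example.* For a nonempty set $U$, the set of all binary relations on $U$ is a relation algebra $\mathrm{Re}(U)$: Boolean operations as usual, $X;Y=\{(x,y):\exists w\ (x,w)\in X,\ (w,y)\in Y\}$, converse as usual, $1'$ the identity relation. The last axiom says: if $(x,y)\in \breve X;-(X;Y)$, witnessed by $w$, then $(w,x)\in X$ and $(w,y)\notin X;Y$, so $(x,y)\notin Y$.

**Definition (symmetric, integral).** A relation algebra is symmetric if $\breve x=x$ for all $x$. It is integral if $0\neq1$ and $x;y=0$ implies $x=0$ or $y=0$.

*Example.* On $\mathbb Z_5$ let $a=\{(x,y):y-x=\pm1\}$ and $b=\{(x,y):y-x=\pm2\}$. Adding differences gives $a;a=1'+b$, $b;b=1'+a$ and $a;b=b;a=a+b$ (the sums $\pm1\pm2$ are $\pm1$ and $\pm3=\mp2$). So the eight unions of $1',a,b$ form a subalgebra $\mathbf P$ of $\mathrm{Re}(\mathbb Z_5)$. It is symmetric, and it is integral because no product of two of its three atoms is $0$. We call it the pentagon algebra.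

**Definition (representable).** A relation algebra is representable if it embeds in a product of algebras $\mathrm{Re}(U)$. The representable relation algebras form a variety, $\mathsf{RRA}$. *Example:* $\mathbf P$ is representable, by construction.

**Definition (simple, subdirectly irreducible).** An algebra is simple if it has exactly two congruences, and subdirectly irreducible (s.i.) if it has a least congruence among those different from equality.

**Fact 1 (Jónsson–Tarski 1952).** A relation algebra is s.i. iff it is simple iff $0\neq 1$ and $1;x;1=1$ for every $x\ne0$.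

*Example.* $\mathrm{Re}(U)$ is simple: if $(u,v)\in X$, then every $(x,y)$ lies in $1;X;1$ through $x,u,v,y$. In $\mathrm{Re}(U)\times\mathrm{Re}(U)$ the element $x=(1,0)$ satisfies $1;x;1=(1,0)\ne1$, so this product is not simple. The condition in Fact 1 is a universal first-order sentence, so subalgebras and ultraproducts of simple relation algebras are simple.

**Definition (the algebras $\mathbf M_1,\mathbf M_2,\mathbf M$).** For $n=1,2,3$ take the subalgebra of $\mathrm{Re}(\{1,\dots,n\})$ generated by the empty set. For $n=1$ we get $\mathbf M_1$, with two elements $0$ and $1=1'$. For $n=2$ we get $\mathbf M_2$, with elements $0,1',0',1$ and $0';0'=1'$. For $n=3$ we get $\mathbf M$, with elements $0,1',0',1$ and $0';0'=1$, since for any two of three points, equal or not, some point differs from both. Let $\mathrm A_1,\mathrm A_2,\mathrm A_3$ be the varieties generated by $\mathbf M_1,\mathbf M_2,\mathbf M$.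

Every element of these three algebras is the value of a constant term, so none has a proper subalgebra. For a relation algebra whose constants $0,1,1',0'$ form a copy $M$ of $\mathbf M$, we write $x\notin M$ for the quantifier-free formula $x\ne0\wedge x\ne1\wedge x\ne1'\wedge x\ne0'$.

## Subvarieties, covers, and Jónsson's Lemma

Write $H,S,P_u,I$ for the closure of a class under homomorphic images, subalgebras, ultraproducts and isomorphic copies. The variety generated by $\mathcal K$ is $\mathsf V(\mathcal K)$. We recall that every algebra is a subdirect product of s.i. quotients of itself, so a variety is determined by its s.i. members, and that universal sentences are preserved by $I$, $S$ and $P_u$.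

**Fact 2 (Jónsson's Lemma 1967).** The variety $\mathsf{RA}$ is congruence distributive. Hence the s.i. members of $\mathsf V(\mathcal K)$, for $\mathcal K\subseteq \mathsf{RA}$, lie in $HSP_u(\mathcal K)$, and the s.i. members of a join $\mathsf X\vee\mathsf Y$ lie in $\mathsf X\cup\mathsf Y$.

If $\mathcal K$ consists of simple relation algebras, then all members of $SP_u(\mathcal K)$ are simple, so a homomorphic image of one is trivial or isomorphic to it. Hence
$$\text{the s.i. members of }\mathsf V(\mathcal K)\text{ lie in } ISP_u(\mathcal K)\qquad(\mathcal K\text{ consisting of simple algebras}).$$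

*Example.* An ultrapower of a finite algebra is isomorphic to that algebra. So the s.i. members of $\mathrm A_3$ lie in $IS(\mathbf M)$, that is, they are the copies of $\mathbf M$. In the same way the s.i. members of $\mathrm A_i$ are the copies of $\mathbf M_i$ for $i=1,2$.

**Definition (subvariety lattice, atom, cover, join-reducible).** $\boldsymbol\Lambda_{\mathsf V}$ is the lattice of subvarieties of $\mathsf V$. A variety $\mathsf W\in\boldsymbol\Lambda_{\mathsf V}$ is a cover of $\mathsf U$ if $\mathsf U\subsetneq \mathsf W$ and there is no variety $\mathsf X\in\boldsymbol\Lambda_{\mathsf V}$ with $\mathsf U\subsetneq\mathsf X\subsetneq\mathsf W$. An atom is a cover of the trivial variety. A variety is join-reducible if it is the join of two strictly smaller varieties, and join-irreducible if it is nontrivial and not join-reducible.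

*Example.* $\mathrm A_1,\mathrm A_2,\mathrm A_3$ are atoms of $\boldsymbol\Lambda_{\mathsf{RA}}$ and of $\boldsymbol\Lambda_{\mathsf{RRA}}$: a nontrivial subvariety of $\mathrm A_3$ has an s.i. member, which is a copy of $\mathbf M$, so it is all of $\mathrm A_3$; the other two are treated in the same way. They are pairwise different, because their s.i. members differ.

All varieties between $\mathsf U$ and $\mathsf W$ are subvarieties of $\mathsf W$, so whether $\mathsf W$ covers $\mathsf U$ does not depend on the ambient $\mathsf V$.

We can now pose the question, which is Problem 4 of "Representability and Probability in Relation Algebra": *how many covers does $\mathrm A_3$ have in $\boldsymbol\Lambda_{\mathsf{RA}}$, and how many in $\boldsymbol\Lambda_{\mathsf{RRA}}$?* The answer is that **$\mathrm A_3$ has exactly $2^{\aleph_0}$ covers in $\boldsymbol\Lambda_{\mathsf{RA}}$ and exactly $2^{\aleph_0}$ covers in $\boldsymbol\Lambda_{\mathsf{RRA}}$.** It follows from this theorem.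

**Theorem 1.** For every $S\subseteq\{2,3,4,\dots\}$ there is a countably infinite, one-generated, symmetric, integral, simple, representable relation algebra $\mathbf A_S$ such that $\mathsf V_S:=\mathsf V(\mathbf A_S)$ covers $\mathrm A_3$, and $\mathsf V_S\neq\mathsf V_{S'}$ whenever $S\ne S'$.

*Why Theorem 1 gives the answer.* The language is countable, so there are countably many equations and at most $2^{\aleph_0}$ varieties. The $\mathsf V_S$ are $2^{\aleph_0}$ different covers, and they all lie in $\mathsf{RRA}\subseteq\mathsf{RA}$. $\square$

## Covers generated by finite algebras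

Two covers can be found at once.

*A join of atoms.* The s.i. members of $\mathrm A_3\vee \mathrm A_1$ lie in $\mathrm A_3\cup\mathrm A_1$, so they are the copies of $\mathbf M$ and $\mathbf M_1$. A variety $\mathsf X$ with $\mathrm A_3\subsetneq\mathsf X\subseteq\mathrm A_3\vee\mathrm A_1$ has an s.i. member outside $\mathrm A_3$, so $\mathbf M_1\in\mathsf X$ and $\mathsf X=\mathrm A_3\vee\mathrm A_1$. The same argument works for $\mathrm A_3\vee\mathrm A_2$.

*The pentagon.* In $\mathbf P$ we have $0'=a+b$, and $0';0'=(a;a)+(a;b)+(b;b)=1$, so the constants form a copy $M$ of $\mathbf M$. The elements outside $M$ are $a$, $b$, $1'+a$ and $1'+b$, and each of them generates $\mathbf P$. So the subalgebras are $M$ and $\mathbf P$, the s.i. members of $\mathsf V(\mathbf P)$ lie in $ISP_u(\mathbf P)=IS(\mathbf P)$, and they are the copies of $\mathbf M$ and of $\mathbf P$. As before, $\mathsf V(\mathbf P)$ covers $\mathrm A_3$.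

The pentagon suggests looking for finite simple algebras whose only proper subalgebra is $M$. But this cannot produce more than countably many covers. Let $\mathsf W\subseteq\mathsf{RA}$ be a cover of $\mathrm A_3$ that is generated by finite algebras. Each of them is a subdirect product of finite s.i. algebras, and one of these, say $\mathbf B$, is not in $\mathrm A_3$, since otherwise $\mathsf W\subseteq\mathrm A_3$. Then $\mathrm A_3\subsetneq\mathrm A_3\vee\mathsf V(\mathbf B)\subseteq\mathsf W$, so $\mathsf W=\mathsf V(\{\mathbf M,\mathbf B\})$. There are only countably many finite algebras $\mathbf B$ up to isomorphism.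

So for uncountably many covers we need infinite simple algebras $\mathbf A$, and there the pentagon argument stops at the equality $ISP_u(\mathbf A)=IS(\mathbf A)$. Even if every element of $A\setminus M$ generates $\mathbf A$, an ultrapower of $\mathbf A$ may contain new elements, and nothing we know controls the subalgebras that these generate. We need a form of "every $x\notin M$ generates a copy of $\mathbf A$" that survives in ultrapowers. It does survive if one and the same term produces the generator of the copy from every $x$.

## Uniform generation by one term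

This lemma replaces finiteness.

**Lemma 1.** Let $\mathbf A$ be a simple relation algebra whose constants form a subalgebra $M\cong\mathbf M$, and which is generated by one element $e\in A\setminus M$. Let $\theta$ be a unary term such that for every $x\in A\setminus M$ there is an embedding $\mathbf A\to\mathbf A$ with $e\mapsto\theta(x)$. Then $\mathsf V(\mathbf A)$ covers $\mathrm A_3$. Moreover, every simple $\mathbf B\in\mathsf V(\mathbf A)$ with $\mathbf B\not\cong\mathbf M$ contains a copy of $\mathbf A$.

*Proof.* **Step 1: turn the hypothesis into universal sentences.** Let $\tau,\sigma$ be unary terms. For $x\in A\setminus M$, an embedding with $e\mapsto\theta(x)$ shows that $\tau(\theta(x))=\sigma(\theta(x))$ iff $\tau(e)=\sigma(e)$. The right side does not mention $x$. So one of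
$$\forall x\,\big(x\notin M\to\tau(\theta(x))=\sigma(\theta(x))\big),\qquad \forall x\,\big(x\notin M\to\tau(\theta(x))\ne\sigma(\theta(x))\big)$$
holds in $\mathbf A$: the first if $\tau(e)=\sigma(e)$, the second otherwise. Both are universal sentences, so the one that holds in $\mathbf A$ holds in all of $ISP_u(\mathbf A)$.

**Step 2: find $\mathbf A$ inside $\mathbf B$.** Let $\mathbf B\in\mathsf V(\mathbf A)$ be simple, $\mathbf B\not\cong\mathbf M$. Then $\mathbf B\in ISP_u(\mathbf A)$. Its constants form a copy of $\mathbf M$, because this is expressed by quantifier-free sentences true in $\mathbf A$. As $\mathbf B\not\cong\mathbf M$, there is $x\in B$ with $x\notin M$. By Step 1, for all unary terms, $\tau(e)=\sigma(e)$ in $\mathbf A$ iff $\tau(\theta(x))=\sigma(\theta(x))$ in $\mathbf B$. So $\tau(e)\mapsto\tau(\theta(x))$ is well defined and injective. It is a homomorphism defined on all of $\mathbf A$, since $e$ generates $\mathbf A$, and it maps onto the subalgebra of $\mathbf B$ generated by $\theta(x)$.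

**Step 3: conclude that we have a cover.** Since $\mathbf M$ embeds in $\mathbf A$ and $\mathbf A$ is simple and not a copy of $\mathbf M$, we have $\mathrm A_3\subsetneq\mathsf V(\mathbf A)$. If $\mathrm A_3\subsetneq\mathsf W\subseteq\mathsf V(\mathbf A)$, then $\mathsf W$ has an s.i. (hence simple) member $\mathbf B\not\cong\mathbf M$. By Step 2, $\mathbf A\in\mathsf W$, so $\mathsf W=\mathsf V(\mathbf A)$. $\square$

## Relations defined by distances in an ordered monoid

We need a supply of infinite simple representable algebras that can be computed with. They will consist of relations "the distance of $x$ and $y$ lies in $X$".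

**Definition (distance monoid).** A distance monoid is a countable commutative monoid $(R,\oplus,0)$ with a total order whose least element is $0$, such that $\oplus$ is monotone. Then $s=s\oplus0\le s\oplus t$ for all $s,t$. *Example:* $(\mathbb N,+,0,\le)$.

**Definition (triangle).** $(r,s,t)\in R^3$ is a triangle if $r\le s\oplus t$, $s\le r\oplus t$ and $t\le r\oplus s$. *Example:* in $\mathbb N$, $(1,3,t)$ is a triangle iff $t\in\{2,3,4\}$. In any $R$, $(0,s,t)$ is a triangle iff $s=t$.

**Definition ($R$-metric space).** A set with a symmetric function $d$ into $R$ such that $d(x,y)=0$ iff $x=y$, and $d(x,y)\le d(x,v)\oplus d(v,y)$. *Example:* the vertices of a connected graph with path length, for $R=\mathbb N$.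

In every $R$-metric space $(d(x,w),d(w,y),d(x,y))$ is a triangle. The next lemma gives a space in which every triangle that could occur over a pair of points does occur.

**Lemma 2.** Let $R$ be a distance monoid. There is a nonempty $R$-metric space $U$ such that whenever $d(x,y)=t$ and $(r,s,t)$ is a triangle, there is $w\in U$ with $d(x,w)=r$ and $d(w,y)=s$.

*Proof.* **Step 1: add one point.** If $r=0$ then $s=t$ and $w=x$ works. If $s=0$ then $r=t$ and $w=y$ works. Let $r,s\ne0$, let $F$ be an $R$-metric space, $x,y\in F$, $d(x,y)=t$ (possibly $x=y$). Add a new point $w$ with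
$$d(w,v)=d(v,w)=\min\big(r\oplus d(x,v),\ s\oplus d(y,v)\big)\quad(v\in F),\qquad d(w,w)=0 .$$
The values $d(w,v)$ are at least $\min(r,s)>0$. The new distances are right: $d(w,x)=\min(r,s\oplus t)=r$ and $d(w,y)=\min(r\oplus t,s)=s$, because $(r,s,t)$ is a triangle.

**Step 2: check the triangle inequalities that involve $w$.** First, $d(w,v)\le d(w,v')\oplus d(v',v)$. If $d(w,v')=r\oplus d(x,v')$, the right side is $r\oplus d(x,v')\oplus d(v',v)\ge r\oplus d(x,v)\ge d(w,v)$. The case $d(w,v')=s\oplus d(y,v')$ is the same with $y,s$. Second, $d(v,v')\le d(v,w)\oplus d(w,v')$. If both minima are attained at $x$, the right side is $\ge d(x,v)\oplus d(x,v')\ge d(v,v')$, and likewise for $y$. If $d(w,v)=r\oplus d(x,v)$ and $d(w,v')=s\oplus d(y,v')$, the right side is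
$$(r\oplus s)\oplus d(x,v)\oplus d(y,v')\ \ge\ t\oplus d(x,v)\oplus d(y,v')\ \ge\ d(v,v'),$$
where the last inequality goes along the path $v,x,y,v'$. The remaining case is the same with $v,v'$ exchanged. Inequalities in which $w$ occurs twice are trivial.

**Step 3: iterate.** Start from one point. A finite space $F$ has countably many requirements $(x,y,r,s)$ with $x,y\in F$ and $(r,s,d(x,y))$ a triangle, since $R$ is countable. List the requirements of each stage when it appears, and run through all pairs (stage, position in its list) in an order of type $\omega$ that takes up each pair only after its stage exists. At each step treat one requirement by Step 1. Every requirement arising at a finite stage is eventually met, and distances once defined never change. The union of the chain is $U$. $\square$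

Now translate into algebra. For $X,Y\subseteq R$ put
$$\widehat X=\{(x,y)\in U^2:d(x,y)\in X\},\qquad X\circ Y=\{t:\ (r,s,t)\text{ is a triangle for some } r\in X,\ s\in Y\}.$$
The operation $\circ$ is commutative and distributes over unions. Every $r\in R$ is a distance in $U$: apply Lemma 2 to $x=y$ and the triangle $(r,r,0)$. So $X\mapsto\widehat X$ is an injective Boolean homomorphism into $\mathrm{Re}(U)$. Also $\widehat{\{0\}}$ is the identity relation, and each $\widehat X$ is symmetric. Finally $\widehat X;\widehat Y=\widehat{X\circ Y}$: the inclusion $\subseteq$ holds because distances in $U$ form triangles, and $\supseteq$ is Lemma 2. Hence $\mathcal P(R)$ with composition $\circ$, identity $\{0\}$ and $\breve X=X$ is isomorphic to a subalgebra of $\mathrm{Re}(U)$. *All subalgebras of $\mathcal P(R)$ are simple, symmetric, representable relation algebras.* They are integral: if $r\in X$ and $s\in Y$, then $(r,s,r\oplus s)$ is a triangle, so $X\circ Y\ne\emptyset$.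

## Intervals of distances

The full algebra $\mathcal P(R)$ is too big. We cut down to finite unions of intervals, where composition can be computed from $\oplus$ and a subtraction.

From now on distance monoids are assumed to have no largest element. For $s\in R$ let $B(s)=\{t:t\le s\}$, let $(a,b]=\{t:a<t\le b\}$ and $(a,\infty)=\{t:t>a\}$. Let $A_0=A_0(R)$ be the Boolean subalgebra of $\mathcal P(R)$ generated by all $B(s)$. For a finite set $D=\{0=r_0<r_1<\dots<r_k\}$ with $k\ge0$, let $A_D$ be the finite Boolean algebra whose atoms, called pieces, are $\{0\}$, $(r_{i-1},r_i]$ for $1\le i\le k$, and $(r_k,\infty)$. Then $A_0$ is the directed union of the $A_D$.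

For $0<b\le c$ in $R$ put
$$c\ominus b=\max\{t\in R:t\oplus b\le c\},$$
if the maximum exists. Then, by monotonicity, $t\oplus b\le c$ iff $t\le c\ominus b$, and $c\ominus b\le c$. *Example:* in $\mathbb N$, $c\ominus b=c-b$.

**Lemma 3.** The set $\{0\}$ is the identity for $\circ$, and

1. $(a,b]\circ(a,b]=B(b\oplus b)$ for $a<b$;
2. $(a,b]\circ(c,d]=(c\ominus b,\ b\oplus d]$ for $a<b\le c<d$, if $c\ominus b$ exists;
3. $(a,b]\circ(c,\infty)=(c\ominus b,\infty)$ for $a<b\le c$, if $c\ominus b$ exists;
4. $(a,\infty)\circ(a,\infty)=R$.

If $c\ominus b$ exists for all $0<b\le c$, then $A_0$ is closed under $\circ$.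

*Proof.* The first claim holds since $(0,s,t)$ is a triangle iff $s=t$.

(1) If $u,v\le b$ and $(u,v,t)$ is a triangle, then $t\le u\oplus v\le b\oplus b$. Conversely $(b,b,t)$ is a triangle iff $t\le b\oplus b$, since $b\le b\oplus t$ always holds.

(2) Let $u\in(a,b]$, $v\in(c,d]$ and let $(u,v,t)$ be a triangle. Then $c<v\le t\oplus u\le t\oplus b$, so $t>c\ominus b$; and $t\le u\oplus v\le b\oplus d$. Conversely, let $t>c\ominus b$, that is, $t\oplus b>c$, and $t\le b\oplus d$. Put $u=b$ and $v=\min(d,t\oplus b)$, which lies in $(c,d]$. Then $v\le t\oplus u$, and $u=b\le c<v\le v\oplus t$. For $t\le u\oplus v$: if $v=d$ this is $t\le b\oplus d$, and if $v=t\oplus b$ then $t\le v\le u\oplus v$.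

(3) The inclusion $\subseteq$ is as in (2). Conversely, if $t\oplus b>c$, put $u=b$ and $v=t\oplus b>c$. Then $v\le t\oplus u$, $u\le c<v\le v\oplus t$ and $t\le v\le u\oplus v$.

(4) Given $t$, choose $u>a$ with $u\ge t$, which is possible since $R$ has no largest element. Then $(u,u,t)$ is a triangle.

Closure: two elements of $A_0$ lie in a common $A_D$. They are unions of pieces, $\circ$ is commutative and distributes over unions, and two pieces of $D$ are covered by one of (1)–(4) or by the identity law. All results lie in $A_0$. $\square$

By (4), $0';0'=(0,\infty)\circ(0,\infty)=R=1$. So the constants $M=\{\emptyset,\{0\},(0,\infty),R\}$ form a copy of $\mathbf M$.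

The next two formulas let terms do arithmetic with the elements $B(s)$:
$$B(r)\circ B(s)=B(r\oplus s),\qquad -\big(B(b)\circ -B(c)\big)=B(c\ominus b)\quad(0<b\le c,\ c\ominus b\text{ existing}).\tag{1}$$
For the first, the case $r=0$ or $s=0$ is the identity law, as $B(0)=\{0\}$. Let $r,s>0$. The inclusion $\subseteq$ follows from monotonicity. Conversely let $t\le r\oplus s$ with, say, $r\le s$; then $r\le s\oplus t$. If $s\le r\oplus t$, then $(r,s,t)$ is a triangle and $t\in B(r)\circ B(s)$. Otherwise $t\le r\oplus t<s$, and $t\in B(r)\circ B(s)$ because $0\in B(r)$, $t\in B(s)$ and $(0,t,t)$ is a triangle. For the second, write $B(b)=\{0\}\cup(0,b]$ and $-B(c)=(c,\infty)$. By Lemma 3(3), $(0,b]\circ(c,\infty)=(c\ominus b,\infty)$, and $\{0\}\circ(c,\infty)=(c,\infty)\subseteq(c\ominus b,\infty)$.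

The last tool turns maps of monoids into embeddings of algebras.

**Lemma 4.** Let $R,R'$ be distance monoids without largest element, and suppose that $c\ominus b$ exists in $R$ for all $0<b\le c$. Let $\mu:R\to R'$ be strictly increasing with $\mu(0)=0$ and $\mu(s\oplus t)=\mu(s)\oplus\mu(t)$, and suppose that $\mu(c)\ominus\mu(b)$ exists in $R'$ and equals $\mu(c\ominus b)$ whenever $0<b\le c$ in $R$. Then there is an embedding of relation algebras $\varphi:A_0(R)\to\mathcal P(R')$ with $\varphi(B(s))=B(\mu(s))$ for all $s$. Its image is contained in $A_0(R')$.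

*Proof.* For finite $D\ni 0$, mapping the pieces of $D$ to the corresponding pieces of $\mu(D)$ gives a Boolean isomorphism $A_D\to A_{\mu(D)}$. If $D\subseteq D'$, these maps agree on $A_D$: a piece $(a,b]$ of $D$ is the union of the pieces of $D'$ between $a$ and $b$, and the corresponding pieces of $\mu(D')$ have union $(\mu(a),\mu(b)]$; the unbounded piece is treated in the same way. So the maps define a Boolean embedding $\varphi$ on $A_0(R)$ with $\varphi(B(s))=B(\mu(s))$, $\varphi((a,b])=(\mu(a),\mu(b)]$ and $\varphi((a,\infty))=(\mu(a),\infty)$. It sends $\{0\}$ to $\{0\}$, and converse is trivial on both sides. For $\circ$ it is enough to look at pairs of pieces of one $D$, and there Lemma 3 applies in $R$ and in $R'$. For example, in case (2),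
$$\varphi\big((c\ominus b,b\oplus d]\big)=(\mu(c)\ominus\mu(b),\ \mu(b)\oplus\mu(d)]=(\mu(a),\mu(b)]\circ(\mu(c),\mu(d)].$$
In case (1), $\varphi(B(b\oplus b))=B(\mu(b)\oplus\mu(b))$. In case (3), $\varphi((c\ominus b,\infty))=(\mu(c)\ominus\mu(b),\infty)$. In case (4), $\varphi(R)=R'$. $\square$

## Finite and cofinite subsets of $\mathbb N$, and the effect of cancellation

The simplest distance monoid gives one more cover by hand. Let $R=\mathbb N$. Then $A_0(\mathbb N)$ consists of the finite and cofinite subsets of $\mathbb N$. For instance $\{1\}\circ\{1\}=\{0,1,2\}$ and $\{1\}\circ\{3\}=\{2,3,4\}$. It is generated by $e=B(1)$, since $B(n)$ is the $n$-th power of $e$ by (1).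

Let $x\in A_0(\mathbb N)\setminus M$. Exactly one of $x,-x$ is finite; call it $y$. It is neither empty nor $\{0\}$, so $k=\max y\ge1$. Then $y\circ y\subseteq B(2k)$ by monotonicity, and $y\circ y\supseteq\{k\}\circ\{k\}=B(2k)$. The set $-y$ contains some $(a,\infty)$, so $(-y)\circ(-y)=\mathbb N$ by Lemma 3(4). Hence the term $(x;x)\cdot(-x;-x)$ has the value $B(2k)$. The map $n\mapsto 2kn$ satisfies the hypotheses of Lemma 4, so there is an embedding of $A_0(\mathbb N)$ into itself with $e=B(1)\mapsto B(2k)$. By Lemma 1, $\mathsf V(A_0(\mathbb N))$ covers $\mathrm A_3$.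

That is one cover. The natural next move is to replace $\mathbb N$ by another monoid of numbers, say a submonoid of $\mathbb Q_{\ge0}$ or the nonnegative part of some countable ordered abelian group, and to hide $S$ in its arithmetic. This fails, and for a definite reason. Suppose $R$ is a *cancellative* distance monoid with more than one element: $s\oplus u=t\oplus u$ implies $s=t$. Then $s\oplus u\le t\oplus u$ implies $s\le t$, since $s>t$ would give $s\oplus u\ge t\oplus u$, hence equality, hence $s=t$. Fix $s\neq0$ and let $\mu(n)=s\oplus\dots\oplus s$ ($n$ summands). By cancellation $t<t\oplus s$ for all $t$, so $R$ has no largest element and $\mu$ is strictly increasing. For $0<k\le l$,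
$$t\oplus\mu(k)\le\mu(l)=\mu(l-k)\oplus\mu(k)\iff t\le\mu(l-k),$$
so $\mu(l)\ominus\mu(k)$ exists and equals $\mu(l-k)$. Lemma 4 gives an embedding $A_0(\mathbb N)\to\mathcal P(R)$ with $B(1)\mapsto B(s)$. Hence every subalgebra $\mathbf A$ of $\mathcal P(R)$ that contains some $B(s)$, $s\ne0$, contains a copy of $A_0(\mathbb N)$. If $\mathsf V(\mathbf A)$ covers $\mathrm A_3$, then $\mathsf V(\mathbf A)=\mathsf V(A_0(\mathbb N))$. All these attempts give the same cover.

The computation shows what has to change. With cancellation, $(s\oplus s)\ominus s=s$: subtraction returns only what was put in. We want a monoid in which $(s\oplus s)\ominus s$ is strictly larger than $s$, so that subtraction brings up new elements, and in which these new elements carry $S$. At the same time Lemma 1 asks that a term forget everything about $x$ except an integer.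

## An ordered monoid with decorated integers

Distances will be pairs $(m,c)$, where $m$ is a positive integer and $c$ a decoration. Integers add; decorations multiply by an operation $*$ chosen so that every fourfold product is the least decoration $z$. Sums then forget the decorations, scaling the integers will be harmless, and since many products agree there is no cancellation.

Fix $S\subseteq\{2,3,\dots\}$.

**Step 1: a function that encodes $S$.** For integers $i,j\ge0$, not both $0$, put
$$\lambda(i,j)=\begin{cases}i+j+1&\text{if } i=j\in S,\\ i+j&\text{otherwise.}\end{cases}$$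
It is symmetric and has values $\ge1$. Passing from $i$ to $i+1$ raises $i+j$ by $1$ and loses at most the extra $1$, so $\lambda(i+1,j)-\lambda(i,j)\ge1-1=0$. Thus $\lambda$ is nondecreasing in each argument. Also $\lambda(i,0)=i$, and $\lambda(1,j)=j+1$ because $1\notin S$.

**Step 2: the decorations.** Let $C=\{z,h\}\cup\{p_k:k\ge1\}\cup\{p\}\cup\{q_k:k\ge0\}$, ordered by
$$z<h<\dots<p_2<p_1<p<\dots<q_2<q_1<q_0 .$$
Every nonempty subset of $C$ has a maximum. If it contains some $q_k$, take the least such $k$. If not, but it contains $p$, the maximum is $p$. If it contains neither, but some $p_k$, take the least such $k$. The rest is clear. Define a commutative operation by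
$$q_0*q_0=p,\qquad q_i*q_j=p_{\lambda(i,j)}\ \ ((i,j)\ne(0,0)),\qquad p*q_0=q_0*p=h,\qquad\text{all other products}=z .$$
For example $q_1*q_4=p_5$ for every $S$, while $q_2*q_2$ is $p_5$ if $2\in S$ and $p_4$ if $2\notin S$. Comparing these two products is how we shall read off whether $2\in S$.

**Step 3: $*$ is associative.** Let $N=\{z,h\}\cup\{p_k:k\ge1\}$, so that $n*c=z$ for $n\in N$, $c\in C$. A product $a*b$ lies in $N$ unless $a=b=q_0$. So $(a*b)*c=z$, except that $(q_0*q_0)*c=p*c$, which is $h$ for $c=q_0$ and $z$ otherwise. Thus $(a*b)*c$ is $h$ if $a=b=c=q_0$ and $z$ otherwise. By commutativity $a*(b*c)=(b*c)*a$ is given by the same rule.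

**Step 4: $*$ is monotone.** We list the map $c\mapsto c*d$ for each $d$.

- $d=q_0$: $z,h,p_k\mapsto z$; $p\mapsto h$; $q_i\mapsto p_i$ for $i\ge1$; $q_0\mapsto p$.
- $d=q_j$, $j\ge1$: $q_i\mapsto p_{\lambda(i,j)}$; everything else $\mapsto z$.
- $d=p$: $q_0\mapsto h$; everything else $\mapsto z$.
- $d\in N$: everything $\mapsto z$.

All are order preserving; in the second line a larger $q_i$ has smaller $i$, hence smaller $\lambda(i,j)$, hence larger $p_{\lambda(i,j)}$.

**Step 5: fourfold products vanish.** For all $c\in C$,
$$c*c*c*c=z,$$
because $c*c\in N\cup\{p\}$, $p*p=z$ and $n*n=z$ for $n\in N$. (Three factors are not enough: $q_0*q_0*q_0=h$.) In particular $z*c=z$ for all $c$.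

**Step 6: division.** For $c,d\in C$ let
$$d\to c:=\max\{g\in C:g*d\le c\};$$
the set contains $z$. For example, $z\to z=q_0$, since $g*z=z$ for all $g$. Next, $p\to z=q_1$, since $q_0*p=h>z$ and $q_1*p=z$; this is the reason for having an element $h$ different from $z$. And for $k\ge1$ we have $q_0\to p_k=q_k$, since $q_0*q_0=p>p_k$ and, for $i\ge1$, $q_i*q_0=p_i\le p_k$ iff $i\ge k$.

**Step 7: the monoid.** Let $R=R_S=\{0\}\cup(\mathbb Z_{>0}\times C)$, with $0$ least and the pairs ordered lexicographically. Put $0\oplus s=s\oplus0=s$ and
$$(m,c)\oplus(n,d)=(m+n,\,c*d).$$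
This is a countable commutative monoid by Step 3, and its order is total with no largest element. Monotonicity: let $s\le s'$; we claim $s\oplus t\le s'\oplus t$. This is clear if $t=0$ or $s=s'$. If $t\ne0$ and $s=0<s'$, then $s'\oplus t$ has a larger integer than $t$. If all three are pairs, either $s'$ has the larger integer and so does $s'\oplus t$, or the integers agree and Step 4 applies. So $R$ is a distance monoid.

**Step 8: subtraction exists.** For $(m,d)\le(n,c)$ in $R\setminus\{0\}$,
$$(n,c)\ominus(m,d)=\begin{cases}(n-m,\ d\to c)&\text{if } m<n,\\ 0&\text{if } m=n \ (\text{and } d\le c).\end{cases}\tag{2}$$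
Indeed $(l,g)\oplus(m,d)\le(n,c)$ iff $l+m<n$, or $l+m=n$ and $g*d\le c$. If $m<n$, the largest possible $l$ is $n-m$, and with it the largest possible $g$ is $d\to c$. If $m=n$, no pair qualifies and the maximum is $0$.

Cancellation fails as wanted: $(1,z)\oplus(1,z)=(2,z)=(1,q_0)\oplus(1,z)$, and $(2,z)\ominus(1,z)=(1,z\to z)=(1,q_0)>(1,z)$.

**Step 9: scaling.** For $k\ge1$ let $\mu_k(0)=0$ and $\mu_k(n,c)=(kn,c)$. This is strictly increasing and preserves $\oplus$. It preserves $\ominus$ by (2): if $m<n$, both $\mu_k\big((n,c)\ominus(m,d)\big)$ and $(kn,c)\ominus(km,d)$ equal $(k(n-m),d\to c)$, and if $m=n$ both are $0$. By Lemma 4 there is, for each $k\ge1$, an embedding of relation algebras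
$$\varphi_k:A_0(R)\to A_0(R),\qquad \varphi_k(B(0))=B(0),\quad\varphi_k(B(n,c))=B(kn,c).$$

## The algebra $\mathbf A_S$ and its variety $\mathsf V_S$

By Lemma 3 and Step 8, $A_0=A_0(R_S)$ is a subalgebra of $\mathcal P(R_S)$.

**Definition.** $\mathbf A_S$ is the subalgebra of $A_0(R_S)$ generated by $e:=B(1,z)$.

By (1), $e^n=B(n,z)$, as $z*z=z$; so $\mathbf A_S$ is infinite. It is countable, being generated by one element. As a subalgebra of $\mathcal P(R)$ it is symmetric, integral, simple and representable. Its constants form $M\cong\mathbf M$. Finally $e\notin M$: it contains $0$ and $(1,z)$ but not $(2,z)$.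

The next lemma provides the term for Lemma 1. It squares twice, so that Step 5 applies, and it intersects the results for $x$ and $-x$, so that we need not know which of them is bounded.

**Lemma 5.** Let $\theta(x)=\big((x;x);(x;x)\big)\cdot\big((-x;-x);(-x;-x)\big)$. For each $x\in A_0\setminus M$ there is $m\ge1$ with $\theta(x)=B(4m,z)=\varphi_{4m}(e)$. For $x=e$ we have $m=1$.

*Proof.* The element $x$ is a union of pieces of some $D$, and exactly one of $x,-x$ contains the unbounded piece. Let $y$ be the other one. Since $x\notin M$, $y$ is neither $\emptyset$ nor $\{0\}$. It is a finite union of pieces of the form $\{0\}$ or $(a,b]$, so it has a maximum $\rho=(m,c)\ne0$. If $u,v\in y$ and $(u,v,t)$ is a triangle, then $t\le u\oplus v\le\rho\oplus\rho$; so $y\circ y\subseteq B(\rho\oplus\rho)$. Conversely $y\circ y\supseteq\{\rho\}\circ\{\rho\}=B(\rho\oplus\rho)$. So by (1) and Step 5,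
$$(y\circ y)\circ(y\circ y)=B(\rho\oplus\rho\oplus\rho\oplus\rho)=B(4m,\,c*c*c*c)=B(4m,z).$$
The set $-y$ contains some $(a,\infty)$, so $(-y)\circ(-y)=R$ by Lemma 3(4), and $R\circ R=R$. The two factors of $\theta(x)$ are, in some order, $B(4m,z)$ and $R$. If $x=e$, then $y=e$, $\rho=(1,z)$ and $m=1$. $\square$

**Conclusion: $\mathsf V_S$ covers $\mathrm A_3$.** Let $x\in A_S\setminus M$, and let $m$ be as in Lemma 5. Then $\theta(x)\in A_S$, and $\varphi_{4m}$ maps $\mathbf A_S$, which is generated by $e$, onto the subalgebra generated by $\varphi_{4m}(e)=\theta(x)$. So $\varphi_{4m}$ restricts to an embedding $\mathbf A_S\to\mathbf A_S$ with $e\mapsto\theta(x)$. All hypotheses of Lemma 1 hold. $\square$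

## Recovering $S$ from equations

It remains to show that different $S$ give different varieties. We write terms that climb from $e$ to all $B(1,q_j)$, and then compare products. For terms $u,v$ write $u\ominus v:=-(v;-u)$; by (1), $B(c)\ominus B(b)=B(c\ominus b)$ for $0<b\le c$. Define terms in one variable $v$, independent of $S$:
$$T=(v;v)\ominus v,\qquad \kappa_1=(v;v;v)\ominus(T;T),\qquad \kappa_{j+1}=(\kappa_1;\kappa_j)\ominus T\quad(j\ge1).$$

**Step 1: evaluate at $v=e=B(1,z)$ in $\mathbf A_S$.** We use (1), (2) and the divisions computed in Step 6 of the construction.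

- $e;e=B(2,z)$, so $T=B(1,z\to z)=B(1,q_0)$.
- $T;T=B(2,q_0*q_0)=B(2,p)$ and $e;e;e=B(3,z)$, so $\kappa_1=B(1,p\to z)=B(1,q_1)$.
- Suppose $\kappa_j=B(1,q_j)$. Since $\lambda(1,j)=j+1$, we get $\kappa_1;\kappa_j=B(2,p_{j+1})$, and $\kappa_{j+1}=B(1,q_0\to p_{j+1})=B(1,q_{j+1})$.

So $\kappa_j=B(1,q_j)$ for all $j\ge1$.

**Step 2: the equation that tests $i\in S$.** For $i\ge2$ let $\varepsilon_i(v)$ be the equation $\kappa_i;\kappa_i=\kappa_1;\kappa_{2i}$. At $e$ the two sides are $B(2,p_{\lambda(i,i)})$ and $B(2,p_{2i+1})$. Since $\lambda(i,i)$ is $2i+1$ for $i\in S$ and $2i$ otherwise,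
$$\mathbf A_S\models\varepsilon_i(e)\iff i\in S.\tag{3}$$

**Step 3: make the test independent of the generator.** Let $S\neq S'$, say $i\in S\setminus S'$ (otherwise exchange $S$ and $S'$). For $x\in A_S\setminus M$ the element $\theta(x)$ is the image of $e$ under an embedding, so by (3)
$$\mathbf A_S\models\forall x\,\big(x\notin M\to\varepsilon_i(\theta(x))\big).$$
Suppose $\mathsf V_S=\mathsf V_{S'}$. Then the simple algebra $\mathbf A_{S'}$ lies in $ISP_u(\mathbf A_S)$, so the sentence holds in $\mathbf A_{S'}$. Taking $x=e$, we get $\mathbf A_{S'}\models\varepsilon_i(\theta(e))$. In $\mathbf A_{S'}$ we have $\theta(e)=\varphi_4(e)$ with $\varphi_4$ an embedding, so $\mathbf A_{S'}\models\varepsilon_i(e)$. By (3), $i\in S'$, a contradiction. This proves Theorem 1, and with it the answer: $\mathrm A_3$ has exactly $2^{\aleph_0}$ covers in $\boldsymbol\Lambda_{\mathsf{RA}}$ and exactly $2^{\aleph_0}$ in $\boldsymbol\Lambda_{\mathsf{RRA}}$. $\blacksquare$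

## Other base varieties, join-reducible covers, and closed sets of the Cantor space

The same algebras give more. Identify $\mathcal P(\{2,3,\dots\})$ with the Cantor space: a basic neighborhood of $S'$ consists of all $S$ that agree with $S'$ on $\{2,\dots,n\}$, for some $n$. *Example:* the closure of $\{\{i\}:i\ge2\}$ contains in addition exactly the empty set. Indeed $\{n+1\}$ agrees with $\emptyset$ on $\{2,\dots,n\}$. If $S'$ has a least element $i$ and is not $\{i\}$, choose $n$ at least as large as the first two elements of $S'$; then no singleton agrees with $S'$ on $\{2,\dots,n\}$.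

For a nonempty set $\mathcal T$ of subsets of $\{2,3,\dots\}$ let $\mathsf J(\mathcal T)=\bigvee_{S\in\mathcal T}\mathsf V_S$, and for the empty family let $\mathsf J(\emptyset)=\mathrm A_3$.

**Theorem 2.**

(a) Let $\mathsf K$ be any variety containing the variety of symmetric representable relation algebras and contained in the variety of nonassociative relation algebras. Then $\mathrm A_3$ has exactly $2^{\aleph_0}$ covers in $\boldsymbol\Lambda_{\mathsf K}$.

(b) In $\boldsymbol\Lambda_{\mathsf{RA}}$ and in $\boldsymbol\Lambda_{\mathsf{RRA}}$ exactly two covers of $\mathrm A_3$ are join-reducible, namely $\mathrm A_3\vee\mathrm A_1$ and $\mathrm A_3\vee\mathrm A_2$, where $\mathrm A_1,\mathrm A_2$ are the other two atoms. There are $2^{\aleph_0}$ join-irreducible covers. Exactly $2^{\aleph_0}$ covers are not finitely generated, among them all $\mathsf V_S$; the only finite simple algebra in $\mathsf V_S$ is $\mathbf M$ (up to isomorphism).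

(c) $\mathsf V_{S'}\subseteq\mathsf J(\mathcal T)\iff S'\in\overline{\mathcal T}$. Hence $\mathcal T\mapsto\mathsf J(\mathcal T)$ is an order embedding, preserving all joins, of the lattice of closed subsets of the Cantor space into the interval $[\mathrm A_3,\mathsf{RRA}]$.

*Proof of (a).* Each $\mathbf A_S$ is symmetric and representable, and both properties define varieties, so $\mathsf V_S\subseteq\mathsf K$; also $\mathrm A_3\subseteq\mathsf K$. Being a cover of $\mathrm A_3$ depends only on the variety itself. So there are at least $2^{\aleph_0}$ covers in $\boldsymbol\Lambda_{\mathsf K}$, and at most that many since the language is countable. $\square$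

*Proof of (b).* **Step 1: the two joins are join-reducible covers.** We saw that $\mathrm A_3\vee\mathrm A_i$ is a cover for $i=1,2$. It is the join of the strictly smaller varieties $\mathrm A_3$ and $\mathrm A_i$, and it lies in $\mathsf{RRA}$. The two are distinct, since their s.i. members are the copies of $\mathbf M,\mathbf M_1$ and of $\mathbf M,\mathbf M_2$ respectively.

**Step 2: there are no others.** Here we use the known description of the atoms (Jónsson, *Varieties of relation algebras*, 1982): every nontrivial variety of relation algebras contains $\mathrm A_1$, $\mathrm A_2$ or $\mathrm A_3$. Let $\mathsf W=\mathsf X\vee\mathsf Y$ cover $\mathrm A_3$, with $\mathsf X,\mathsf Y\subsetneq\mathsf W$. One of them, say $\mathsf X$, is not contained in $\mathrm A_3$. Then $\mathrm A_3\not\subseteq\mathsf X$, since otherwise $\mathrm A_3\subsetneq\mathsf X\subsetneq\mathsf W$. As $\mathsf X$ is nontrivial, it contains $\mathrm A_i$ for some $i\in\{1,2\}$. So $\mathrm A_3\subsetneq\mathrm A_3\vee\mathrm A_i\subseteq\mathsf W$, and $\mathsf W=\mathrm A_3\vee\mathrm A_i$.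

**Step 3: the varieties $\mathsf V_S$.** If $\mathsf V_S=\mathsf X\vee\mathsf Y$, then the simple algebra $\mathbf A_S$ lies in $\mathsf X$ or in $\mathsf Y$ by Fact 2, so $\mathsf X=\mathsf V_S$ or $\mathsf Y=\mathsf V_S$. Hence all $\mathsf V_S$ are join-irreducible. By Lemma 1 every simple member of $\mathsf V_S$ other than the copies of $\mathbf M$ contains the infinite algebra $\mathbf A_S$. So $\mathbf M$ is the only finite simple member. Any finite algebra in $\mathsf V_S$ is a subdirect product of finite simple ones, hence lies in $\mathrm A_3$; so $\mathsf V_S$ is not generated by finite algebras, and in particular not finitely generated. As there are $2^{\aleph_0}$ covers in all and $2^{\aleph_0}$ varieties $\mathsf V_S$, the cardinalities in (b) follow. $\square$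

*Proof of (c), the implication $\Rightarrow$.* The purpose is to separate $S'$ from $\mathcal T$ by one universal sentence. If $\mathcal T=\emptyset$, then no $\mathsf V_{S'}$ is contained in $\mathrm A_3$, and $\overline{\mathcal T}=\emptyset$. Let $\mathcal T\ne\emptyset$ and $S'\notin\overline{\mathcal T}$. Choose $n$ such that no $S\in\mathcal T$ agrees with $S'$ on $\{2,\dots,n\}$. Let $\delta(v)$ be the conjunction over $2\le i\le n$ of $\varepsilon_i(v)$ if $i\in S'$, and $\neg\varepsilon_i(v)$ if $i\notin S'$. By (3), $\delta(e)$ holds in $\mathbf A_S$ iff $S$ and $S'$ agree on $\{2,\dots,n\}$. Let $S\in\mathcal T$ and $x\in A_S\setminus M$. Then $\theta(x)$ is the image of $e$ under an embedding, and $\delta$ is quantifier-free, so $\delta(\theta(x))$ fails. Hence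
$$\forall x\,\big(x\notin M\to\neg\delta(\theta(x))\big)$$
holds in all $\mathbf A_S$, $S\in\mathcal T$. It is universal, so it holds in $ISP_u\{\mathbf A_S:S\in\mathcal T\}$, which contains all s.i. members of $\mathsf J(\mathcal T)$. It fails in $\mathbf A_{S'}$ at $x=e$, because $\theta(e)=\varphi_4(e)$ and $\delta(e)$ holds in $\mathbf A_{S'}$. As $\mathbf A_{S'}$ is simple, $\mathbf A_{S'}\notin\mathsf J(\mathcal T)$.

*Proof of (c), the implication $\Leftarrow$.* **Step 1: each term value depends on finitely many bits of $S$.** As an ordered set, $R_S$ does not depend on $S$. Hence neither does $A_0$ as a Boolean algebra, nor the element $e$; only $\circ=\circ_S$ does. Fix $X,Y\in A_0$ and a finite $D$ with $X,Y\in A_D$. By Lemma 3, $X\circ_SY$ is a union of sets, one for each pair of pieces in $X$ and $Y$, and these are determined by finitely many values of $\oplus_S$ and $\ominus_S$ at arguments in $D$. By the definition of $\oplus$ and by (2), these come from finitely many values $c*d$ and $d\to c$. Each of these depends on at most one bit of $S$: the map $g\mapsto g*d$, which determines them, depends on $S$ only if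 $d=q_j$ with $j\ge2$, and then only on whether $j\in S$. So there is $n$ such that $X\circ_SY$ depends only on $S\cap\{2,\dots,n\}$.

*Claim.* For every unary term $\tau$ and every $S'$ there is $n$ such that $\tau(e)$ has the same value in $\mathbf A_S$ as in $\mathbf A_{S'}$ whenever $S$ and $S'$ agree on $\{2,\dots,n\}$. We use induction on $\tau$. For the variable and the constants any $n$ works; Boolean operations and converse are independent of $S$, so there the maximum of the $n$'s of the subterms works. For $\tau=\tau_1;\tau_2$, let $X,Y$ be the values of $\tau_1(e),\tau_2(e)$ in $\mathbf A_{S'}$, and take the maximum of the numbers for $\tau_1$, for $\tau_2$, and for $X\circ_SY$.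

**Step 2: approximate in an ultraproduct.** Let $S'\in\overline{\mathcal T}$. Choose $S_n\in\mathcal T$, $n\ge2$, agreeing with $S'$ on $\{2,\dots,n\}$. Take a nonprincipal ultraproduct of the $\mathbf A_{S_n}$, and let $\bar e$ be the class of the constant sequence $e$. For terms $\tau,\sigma$ and all sufficiently large $n$, the values of $\tau(e)$ and $\sigma(e)$ in $\mathbf A_{S_n}$ are those in $\mathbf A_{S'}$. So whichever of $\tau(e)=\sigma(e)$, $\tau(e)\neq\sigma(e)$ holds in $\mathbf A_{S'}$ holds in $\mathbf A_{S_n}$ for all but finitely many $n$, and therefore $\tau(\bar e)=\sigma(\bar e)$ iff $\mathbf A_{S'}\models\tau(e)=\sigma(e)$. Hence $\bar e$ generates a copy of $\mathbf A_{S'}$, and $\mathbf A_{S'}\in\mathsf J(\mathcal T)$.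

*Proof of (c), the order embedding.* Let $\mathcal T,\mathcal T'$ be closed. If $\mathcal T\ne\emptyset$, then $\mathsf J(\mathcal T)\subseteq\mathsf J(\mathcal T')$ iff $\mathsf V_S\subseteq\mathsf J(\mathcal T')$ for all $S\in\mathcal T$, iff $\mathcal T\subseteq\overline{\mathcal T'}=\mathcal T'$. If $\mathcal T=\emptyset$, both sides hold, since $\mathrm A_3\subseteq\mathsf J(\mathcal T')$ always. So the map is an order embedding, and its values lie in $[\mathrm A_3,\mathsf{RRA}]$.

For every $\mathcal T$ we have $\mathsf J(\mathcal T)=\mathsf J(\overline{\mathcal T})$, because $\mathsf V_{S'}\subseteq\mathsf J(\mathcal T)$ for each $S'\in\overline{\mathcal T}$. The join of closed sets $\mathcal T_\alpha$ in the lattice of closed sets is $\overline{\bigcup_\alpha\mathcal T_\alpha}$, and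
$$\bigvee_\alpha\mathsf J(\mathcal T_\alpha)=\mathsf J\Big(\bigcup_\alpha\mathcal T_\alpha\Big)=\mathsf J\Big(\overline{\bigcup_\alpha\mathcal T_\alpha}\Big).$$
In the first equality empty $\mathcal T_\alpha$ contribute $\mathrm A_3$, which lies below everything in the interval; for an empty family of sets both joins are the least elements, $\mathrm A_3$ and $\mathsf J(\emptyset)=\mathrm A_3$. So all joins are preserved. $\blacksquare$

*Example.* By the closure computed before Theorem 2, the join of the covers $\mathsf V_{\{i\}}$, $i\ge2$, contains the cover $\mathsf V_S$ with $S=\emptyset$, and it contains no $\mathsf V_S$ with $|S|\ge2$.
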